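
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}


\title{A strictly convex domain is determined by its null variety}

\begin{abstract}
The null variety of a bounded set $\Omega\subset\mathbb R^n$ is the zero set in $\mathbb C^n$ of the Fourier transform of its characteristic function. We prove that for every $n\ge 2$ two strictly convex domains with the same null variety are translates of each other. More generally, for bounded convex domains with smooth boundary it is enough that the null varieties agree up to finitely many points on the complex lines $\mathbb C\omega$, for a set of real directions $\omega$ that is of second category or of positive outer measure. The proof has two parts. An asymptotic part shows that on such a line all but finitely many zeros are simple. An algebraic part, based on a Hankel determinant argument and a growth bound, shows that the finitely many exceptional zeros on each line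 are harmless, although nothing is assumed about how their number depends on the line.
\end{abstract}

\section{The question and the results}

Fix an integer $n\ge 2$. For a bounded measurable set $\Omega\subset\mathbb R^n$ of positive measure let
\[
\tilde\chi_\Omega(\zeta)=\int_\Omega e^{-i\langle x,\zeta\rangle}\,dx,\qquad
\langle x,\zeta\rangle=\sum_{k=1}^n x_k\zeta_k,\qquad \zeta\in\mathbb C^n,
\]
be the Fourier transform of its characteristic function. This is an entire function on $\mathbb C^n$. Its zero set
\[
\mathcal N(\Omega)=\{\zeta\in\mathbb C^n:\tilde\chi_\Omega(\zeta)=0\}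
\]
is called the \emph{null variety} of $\Omega$. It consists of the complex frequencies $\zeta$ for which the exponential $e^{-i\langle x,\zeta\rangle}$ has mean value zero over $\Omega$. A translation $\Omega\mapsto\Omega+a$, $a\in\mathbb R^n$, multiplies $\tilde\chi_\Omega$ by the factor $e^{-i\langle a,\zeta\rangle}$, which has no zeros. Hence $\mathcal N(\Omega+a)=\mathcal N(\Omega)$, and the most one can hope to recover from $\mathcal N(\Omega)$ is $\Omega$ up to translation.

A \emph{strictly convex domain} will mean a bounded open convex set with $C^\infty$ boundary whose second fundamental form is positive definite at every boundary point. Problem (B.2) of \cite{nullvar} asks whether $\Omega\mapsto\mathcal N(\Omega)$ is one to one, up to translation, on strictly convex domains. The answer is yes.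

\begin{theorem}\label{thm:A}
Let $n\ge 2$ and let $\Omega_1,\Omega_2\subset\mathbb R^n$ be strictly convex domains with $\mathcal N(\Omega_1)=\mathcal N(\Omega_2)$. Then $\Omega_2=\Omega_1+a$ for some $a\in\mathbb R^n$.
\end{theorem}

\paragraph{Why one expects this, and what is in the way.}
In dimension one the domain is an interval $(\alpha,\beta)$, and $\tilde\chi(z)=(e^{-i\alpha z}-e^{-i\beta z})/(iz)$ has the zeros $2\pi k/(\beta-\alpha)$, $k\in\mathbb Z\setminus\{0\}$. They give the length, hence the interval up to translation. In higher dimensions, if the zeros were known together with their multiplicities, the theorem would hold in great generality and with a short proof: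

\begin{proposition}\label{prop:C}
Let $\Omega_1,\Omega_2\subset\mathbb R^n$ be bounded measurable sets of positive measure such that $\tilde\chi_{\Omega_1}$ and $\tilde\chi_{\Omega_2}$ have the same divisor, that is, the same zeros with the same multiplicities. Then $\Omega_2=\Omega_1+a$ up to a null set, for some $a\in\mathbb R^n$.
\end{proposition}

The null variety, however, is only a set. If we had $\tilde\chi_{\Omega_1}=g^2k$ and $\tilde\chi_{\Omega_2}=gk^2$ with entire $g,k$, the null varieties would agree and Proposition~\ref{prop:C} would say nothing. So the question is about multiplicities. We use strict convexity to control them along real directions: for a strictly convex domain and $\omega\in S^{n-1}$, all but finitely many zeros of $z\mapsto\tilde\chi_\Omega(z\omega)$ are simple (Proposition~\ref{prop:simple}). How many exceptions there are, and how this number depends on $\omega$, is left open by the argument. Consequently, if $\mathcal N(\Omega_1)=\mathcal N(\Omega_2)$, then on each line $\mathbb C\omega$ the quotient $\tilde\chi_{\Omega_1}/\tilde\chi_{\Omega_2}$ has finitely many zeros and poles, and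 by Hadamard's theorem
\[
\frac{\tilde\chi_{\Omega_1}(z\omega)}{\tilde\chi_{\Omega_2}(z\omega)}=(\text{rational function of }z)\cdot e^{c(\omega)z}.
\]
Along $z=iy$, $y\to+\infty$, the two transforms have exponential growth rates $h_{\Omega_j}(\omega)$, where $h_{\Omega}$ is the support function, so $h_{\Omega_1}(\omega)-h_{\Omega_2}(\omega)=\operatorname{Re}(i\,c(\omega))$. Hence it suffices to show that $c(\omega)$ \emph{is the restriction of a linear form}. This is the task of Section~\ref{sec:lines}, where we show first that $c$ is a rational function and then that it has no denominator.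

\paragraph{How few directions suffice.}
The method uses real directions one at a time, and it needs few of them.

\begin{definition}
A set $U\subset S^{n-1}$ is \emph{thin} if $U\subset\bigcup_{N=0}^\infty\{p_N=0\}$ for countably many nonzero homogeneous polynomials $p_N$ on $\mathbb R^n$ with complex coefficients.
\end{definition}

The set $\{p_N=0\}$ lies in the zero set of the real or of the imaginary part of $p_N$, at least one of which is a nonzero homogeneous real polynomial $r$. The set $\{r=0\}\cap S^{n-1}$ is closed. It has no interior points in $S^{n-1}$, since otherwise $r$ would vanish on an open cone, hence identically. And it is null in $S^{n-1}$ by polar coordinates, because the zero set of $r$ has measure zero in $\mathbb R^n$. Hence \emph{a set of second category, or of positive outer measure, is not thin}. In particular $S^{n-1}$ is not thin.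

\begin{theorem}\label{thm:B}
Let $\Omega_1,\Omega_2\subset\mathbb R^n$, $n\ge2$, be bounded open convex sets with $C^\infty$ boundary, with no curvature assumption. Let $U\subset S^{n-1}$ be of second category or of positive outer measure. Suppose that for each $\omega\in U$ the two sets
\begin{equation}\label{eq:linezeros}
\{z\in\mathbb C: z\omega\in\mathcal N(\Omega_j)\},\qquad j=1,2,
\end{equation}
differ by at most finitely many points. Then $\Omega_2=\Omega_1+a$ for some $a\in\mathbb R^n$. If both domains are strictly convex, it is enough that $U$ is not thin.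

On the other hand, for every $U\subset S^{n-1}$ contained in a proper linear subspace of $\mathbb R^n$ the corresponding statement is false, even for strictly convex domains.
\end{theorem}

Section~\ref{sec:hadamard} recalls Hadamard's theorem and proves Proposition~\ref{prop:C}. Section~\ref{sec:lines} treats pairs of sets whose transforms have, on each line $\mathbb C\omega$ with $\omega\in U$, the same zeros with multiplicities up to finitely many points; no convexity is used there. Section~\ref{sec:simple} proves that zeros are eventually simple. Section~\ref{sec:proofs} combines the two.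

\section{Hadamard's theorem and the case of equal divisors}\label{sec:hadamard}

If $\Omega$ is contained in the ball $|x|\le R$, then
\begin{equation}\label{eq:type}
|\tilde\chi_\Omega(\zeta)|\le|\Omega|\,e^{R|\zeta|}\quad(\zeta\in\mathbb C^n),\qquad \tilde\chi_\Omega(0)=|\Omega|>0 .
\end{equation}
We use Hadamard's theorem in the following form.

\medskip\noindent
\textbf{(H)} \emph{If $f,g$ are entire functions on $\mathbb C$ of order $\le1$, nonzero at $0$, with the same zeros and multiplicities, then $f/g=e^{c_0+cz}$ for constants $c_0,c$.} Indeed each of them is $e^{\text{polynomial of degree}\le1}$ times the same canonical product $\prod_k(1-z/z_k)e^{z/z_k}$ over their zeros.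

\begin{proof}[Proof of Proposition~\ref{prop:C}]
Put $f_j=\tilde\chi_{\Omega_j}$. Since the divisors agree, $f_1/f_2$ is an entire function without zeros, so $f_1/f_2=e^G$ with $G$ entire on $\mathbb C^n$. For fixed $\zeta$ the functions $f_1(z\zeta)$, $f_2(z\zeta)$ of $z\in\mathbb C$ satisfy the hypotheses of (H), so $G(z\zeta)$ is a polynomial of degree $\le 1$ in $z$. Hence the homogeneous parts of $G$ of degree $\ge2$ vanish, and
\[
f_1(\zeta)=Ke^{-i\langle b,\zeta\rangle}f_2(\zeta),\qquad b\in\mathbb C^n,\quad K=\frac{f_1(0)}{f_2(0)}>0 .
\]
For real $\xi$ we have $f_j(-\xi)=\overline{f_j(\xi)}$. Computing $f_1(-\xi)$ in two ways gives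
\[
Ke^{i\langle b,\xi\rangle}f_2(-\xi)=f_1(-\xi)=\overline{f_1(\xi)}=Ke^{i\langle\bar b,\xi\rangle}f_2(-\xi).
\]
Near $\xi=0$ we may divide by $f_2(-\xi)$ and find $e^{i\langle b-\bar b,\xi\rangle}=1$, so $b\in\mathbb R^n$. Then $e^{-i\langle b,\cdot\rangle}f_2$ is the transform of $\chi_{\Omega_2+b}$, and injectivity of the Fourier transform gives $\chi_{\Omega_1}=K\chi_{\Omega_2+b}$ almost everywhere. Both characteristic functions take only the values $0,1$, and neither vanishes almost everywhere, so $K=1$ and $\Omega_1=\Omega_2+b$ up to a null set. Take $a=-b$.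
\end{proof}

\section{Lines with finitely many exceptional points}\label{sec:lines}

In this section $\Omega_1,\Omega_2$ are bounded measurable sets of positive measure, contained in the ball $|x|\le R$, and $f_j=\tilde\chi_{\Omega_j}$. For $\xi\in\mathbb R^n$ put
\[
h_{j}(\xi)=\operatorname*{ess\,sup}_{x\in\Omega_j}\langle x,\xi\rangle .
\]
If $\Omega_j$ is open, this is its support function. In any case $h_j$ is continuous, since $|h_j(\xi)-h_j(\xi')|\le R|\xi-\xi'|$.

For $\omega\in S^{n-1}$ call $z\in\mathbb C$ an \emph{exceptional point} on the line $\mathbb C\omega$ if the orders of vanishing of $f_1(\cdot\,\omega)$ and $f_2(\cdot\,\omega)$ at $z$ are different.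

\begin{proposition}\label{prop:lines}
Let $U\subset S^{n-1}$ be not thin. Suppose that for each $\omega\in U$ there are only finitely many exceptional points; that is, the entire functions $z\mapsto f_1(z\omega)$ and $z\mapsto f_2(z\omega)$ have the same zeros with the same multiplicities up to finitely many points. Then there is $a\in\mathbb R^n$ with $h_1(\xi)=h_2(\xi)+\langle a,\xi\rangle$ for all $\xi\in\mathbb R^n$.
\end{proposition}

No bound on the number of exceptional points is assumed.

\subsection{A single line}
For $\zeta\in\mathbb C^n$ consider the meromorphic function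
\[
\varphi_\zeta(z)=\frac{f_1(z\zeta)}{f_2(z\zeta)},\qquad z\in\mathbb C,\qquad \varphi_\zeta(0)=\frac{|\Omega_1|}{|\Omega_2|}.
\]
For $\zeta=\omega\in S^{n-1}$ its zeros and poles are precisely the exceptional points. Near $0\in\mathbb C^n$ the function $f_1/f_2$ has a holomorphic logarithm. Expanding the logarithm in homogeneous polynomials, we obtain homogeneous polynomials $a_k$ of degree $k$ on $\mathbb C^n$, $k\ge1$, such that for every $\zeta$ and all small $z$
\begin{equation}\label{eq:ak}
z\,\frac{\varphi_\zeta'(z)}{\varphi_\zeta(z)}=\sum_{k\ge1}a_k(\zeta)z^k .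
\end{equation}
These polynomials connect the different lines, and the finiteness of the exceptional set on one line will be read off from the numbers $a_k(\zeta)$.

\begin{lemma}\label{lem:line}
Suppose that $\varphi_\zeta$ has only finitely many zeros and poles, at the distinct points $\alpha_1,\dots,\alpha_p$ ($p\ge0$), with orders $m_1,\dots,m_p\in\mathbb Z\setminus\{0\}$ (positive at zeros, negative at poles). Then $\alpha_j\ne0$, and with $s_j=1/\alpha_j$ there is a unique $c=c(\zeta)\in\mathbb C$ such that
\begin{equation}\label{eq:phi}
\varphi_\zeta(z)=\varphi_\zeta(0)\,e^{cz}\prod_{j=1}^{p}(1-s_jz)^{m_j}.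
\end{equation}
Moreover
\begin{equation}\label{eq:powersums}
a_1(\zeta)=c-\sum_j m_js_j,\qquad a_k(\zeta)=-\sum_jm_js_j^k\quad(k\ge2),
\end{equation}
and:
\begin{itemize}
\item[(i)] $|c(\zeta)|\le 8R|\zeta|$;
\item[(ii)] if $\zeta=\xi\in\mathbb R^n$, then $h_1(\xi)-h_2(\xi)=\operatorname{Re}\bigl(i\,c(\xi)\bigr)$.
\end{itemize}
\end{lemma}

\begin{proof}
The $\alpha_j$ are nonzero because $\varphi_\zeta(0)\ne0,\infty$. The functions
\[
f_1(z\zeta)\prod_{m_j<0}(1-s_jz)^{-m_j}\qquad\text{and}\qquad f_2(z\zeta)\prod_{m_j>0}(1-s_jz)^{m_j}
\]
are of order $\le1$, nonzero at $0$, and have the same zeros with multiplicities. So (H) gives \eqref{eq:phi}. Taking the logarithmic derivative,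
\begin{equation}\label{eq:logder}
z\,\frac{\varphi_\zeta'(z)}{\varphi_\zeta(z)}=cz-\sum_jm_j\frac{s_jz}{1-s_jz},
\end{equation}
and expanding the geometric series gives \eqref{eq:powersums}. In particular $c$ is unique.

\emph{(i)} Take absolute values and logarithms in \eqref{eq:phi} at $z=re^{i\theta}$, multiply by $e^{-i\theta}$ and integrate over $\theta\in[0,2\pi]$. The constant $\log|\varphi_\zeta(0)|$ contributes $0$, and $\int_0^{2\pi}\operatorname{Re}(cre^{i\theta})e^{-i\theta}d\theta=\pi cr$. For $|z|=r\ge2/\min_j|s_j|$ we have $1\le|1-s_jz|\le1+|s_j|r$ for all $j$, so the rational factor (if $p\ge1$) contributes $O(\log r)$. Since $\log|\varphi_\zeta(z)|=\log|f_1(z\zeta)|-\log|f_2(z\zeta)|$ off the zeros of $f_1(\cdot\,\zeta)f_2(\cdot\,\zeta)$,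
\[
\pi|c|\,r\le\sum_{j=1,2}\int_0^{2\pi}\bigl|\log|f_j(re^{i\theta}\zeta)|\bigr|\,d\theta+O(\log r)\qquad(r\to\infty).
\]
Now $|\log t|=2\log^+t-\log t$ for $t>0$. By \eqref{eq:type}, $\log^+|f_j(re^{i\theta}\zeta)|\le R|\zeta|r+\log^+|\Omega_j|$. By Jensen's inequality $\int_0^{2\pi}\log|f_j(re^{i\theta}\zeta)|\,d\theta\ge2\pi\log|f_j(0)|$. So each of the two integrals is at most $4\pi R|\zeta|r+O(1)$. Dividing by $\pi r$ and letting $r\to\infty$ gives $|c|\le8R|\zeta|$.

\emph{(ii)} For $y>0$ we have $f_j(iy\xi)=\int_{\Omega_j}e^{y\langle x,\xi\rangle}dx>0$. This is at most $|\Omega_j|e^{yh_j(\xi)}$, and for every $\varepsilon>0$ it is at least $c_\varepsilon e^{y(h_j(\xi)-\varepsilon)}$ with $c_\varepsilon=|\{x\in\Omega_j:\langle x,\xi\rangle>h_j(\xi)-\varepsilon\}|>0$. Therefore $\frac1y\log f_j(iy\xi)\to h_j(\xi)$ as $y\to+\infty$. Put $z=iy$ in \eqref{eq:phi}, take $\frac1y\log|\cdot|$ and let $y\to+\infty$. The rational factor contributes $O(y^{-1}\log y)$, and $\frac1y\operatorname{Re}(c\cdot iy)=\operatorname{Re}(ic)$.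
\end{proof}

By part (ii), Proposition~\ref{prop:lines} follows once we know that $c$ is defined on a dense set of $\xi\in\mathbb R^n$ and is given there by a linear form.

\subsection{The smallest case: at most one exceptional point per line}
This case shows the idea; it is not used later. Suppose that for every $\omega\in S^{n-1}$ there is at most one exceptional point, at $1/s(\omega)$ and with order $m(\omega)$. Then \eqref{eq:powersums} reads $a_k(\omega)=-m(\omega)s(\omega)^k$ for $k\ge2$, or $a_k(\omega)=0$ for all $k\ge2$ if there is none. The functions $s,m$ are not known to be even continuous, but they can be eliminated: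
\[
a_ka_{k+2}=a_{k+1}^2\qquad(k\ge2)
\]
on $S^{n-1}$. Both sides are homogeneous polynomials of the same degree, so this holds identically on $\mathbb C^n$. Thus a statement about each real line separately has become an algebraic identity in all variables.

If $a_2=0$ as a polynomial, then successively $a_3=a_4=\dots=0$. So there are no exceptional points, and $c=a_1$ is linear. Otherwise let $\sigma=a_3/a_2$. It is not $0$, because where $a_2(\omega)\ne0$ there is an exceptional point and $a_3(\omega)=s(\omega)a_2(\omega)\ne0$. The identities give $a_k=a_2\sigma^{k-2}$ for all $k\ge2$. As all $a_k$ are polynomials, every power of the reduced denominator of $\sigma$ divides $a_2$, so $\sigma$ is a polynomial, homogeneous of degree $1$: a linear form. Where $a_2(\omega)\ne0$ we have $s(\omega)=\sigma(\omega)$ and $a_2(\omega)/\sigma(\omega)^2=-m(\omega)$. So the rational function $a_2/\sigma^2$ is continuous and integer valued on a nonempty open subset of the sphere, and, being homogeneous of degree $0$, it is a constant $-m$. Hence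
\[
c=a_1+m\sigma,\qquad \frac{f_1}{f_2}=\frac{f_1(0)}{f_2(0)}\,e^{a_1+m\sigma}(1-\sigma)^m ,
\]
and $c$ is linear. The exceptional points all lie on the complex hyperplane $\sigma=1$.

With several exceptional points two things change. First, their number may be unbounded on $U$; here the hypothesis that $U$ is not thin enters. Second, the individual $s_j$ are branches of an algebraic function and need not be rational. But $c=a_1+\sum_jm_js_j$ involves the pairs $(s_j,m_j)$ symmetrically, and it will still be a rational function. Instead of removing its denominator by divisibility we use the growth bound (i).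

\subsection{Proof of Proposition~\ref{prop:lines}}

\emph{Step 1: a recurrence with polynomial coefficients.} On a line with finitely many exceptional points, \eqref{eq:powersums} says that the sequence $(a_k(\omega))_{k\ge2}$ satisfies a linear recurrence. We turn this into one recurrence with polynomial coefficients, valid for all $\zeta$.

For $\omega\in U$ let $N(\omega)<\infty$ be the number of exceptional points, and let $U_N=\{\omega\in U:N(\omega)\le N\}$. If for every $N\ge0$ some nonzero homogeneous polynomial vanished on $U_N$, then $U=\bigcup_NU_N$ would be thin. So we can fix $N$ such that \emph{no nonzero homogeneous polynomial (with complex coefficients) vanishes on $U_N$}.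

Let $\omega\in U_N$, with $m_j,s_j$ as in Lemma~\ref{lem:line}. Write
\[
X^{N-N(\omega)}\prod_{j=1}^{N(\omega)}(X-s_j)=\sum_{l=0}^Ne_lX^l,\qquad e_N=1.
\]
By \eqref{eq:powersums}, for all $k\ge2$,
\[
\sum_{l=0}^Ne_la_{k+l}(\omega)=-\sum_jm_js_j^k\sum_{l=0}^Ne_ls_j^l=0 .
\]
Thus the $N+1$ columns of the infinite Hankel matrix $\bigl(a_{i+l}(\omega)\bigr)_{i\ge2,\;0\le l\le N}$ are linearly dependent, and all its $(N+1)\times(N+1)$ minors vanish. As functions of $\zeta$, these minors $\det\bigl(a_{i_r+l}(\zeta)\bigr)_{0\le r,l\le N}$ are homogeneous polynomials, of degree $\sum_{r=0}^Ni_r+\frac{N(N+1)}2$. They vanish on $U_N$, so by the choice of $N$ they vanish identically.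

Now regard the matrix $(a_{i+l})_{i\ge2,\,0\le l\le N}$ as a matrix over the field $\mathbb C(\zeta_1,\dots,\zeta_n)$. Any $N+1$ of its rows are linearly dependent, so its rows span a space of dimension at most $N$, and there is a nonzero vector annihilating all of them. Clearing denominators, we obtain polynomials $q_0,\dots,q_N\in\mathbb C[\zeta]$, not all zero, with
\begin{equation}\label{eq:rec}
\sum_{l=0}^Nq_l\,a_{k+l}=0\qquad(k\ge2).
\end{equation}

\emph{Step 2: $c$ is defined on almost all complex lines and is rational.} Put $a_k=0$ for $k\le0$ and
\[
Q(z,\zeta)=\sum_{l=0}^Nq_l(\zeta)z^{N-l},\qquad S(z,\zeta)=\sum_{k=0}^{N+1}z^k\sum_{l=0}^Nq_l(\zeta)a_{k-N+l}(\zeta).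
\]
Multiply \eqref{eq:ak} by $Q(z,\zeta)$. The coefficient of $z^k$ in the product is $\sum_lq_la_{k-N+l}$, and by \eqref{eq:rec} it vanishes for $k\ge N+2$. Hence, for every $\zeta\in\mathbb C^n$ and small $z$,
\begin{equation}\label{eq:QS}
Q(z,\zeta)\;z\,\frac{\varphi_\zeta'(z)}{\varphi_\zeta(z)}=S(z,\zeta),
\end{equation}
and by the identity theorem this is an identity of meromorphic functions of $z\in\mathbb C$. Let $d\le N$ be the degree of $Q$ in $z$ as a polynomial over $\mathbb C[\zeta]$, let $\kappa(\zeta)\not\equiv0$ be its leading coefficient, and put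
\[
W=\{\zeta\in\mathbb C^n:\kappa(\zeta)\ne0\}.
\]
Let $\zeta\in W$. At a zero or pole of $\varphi_\zeta$, which is a point different from $0$, the function $z\varphi_\zeta'/\varphi_\zeta$ has a pole, so by \eqref{eq:QS} $Q(\cdot,\zeta)$ vanishes there. Since $Q(\cdot,\zeta)$ has degree exactly $d$, $\varphi_\zeta$ has at most $d$ zeros and poles, Lemma~\ref{lem:line} applies, and $c(\zeta)$ is defined. Finiteness, assumed for $\omega\in U$ only, has been carried over to every $\zeta\in W$. Dividing \eqref{eq:logder} by $z$ and letting $z\to\infty$ we find
\[
c(\zeta)=\lim_{z\to\infty}\frac{S(z,\zeta)}{z\,Q(z,\zeta)} .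
\]
Since the limit is finite and $Q(\cdot,\zeta)$ has leading term $\kappa(\zeta)z^d$, the limit equals $S_{d+1}(\zeta)/\kappa(\zeta)$, where the polynomial $S_{d+1}$ is the coefficient of $z^{d+1}$ in $S$. So $c$ is the restriction of a rational function to $W$, and it is holomorphic there.

\emph{Step 3: $c$ is linear.} By Lemma~\ref{lem:line}(i), $|c(\zeta)|\le8R|\zeta|$ on $W$. The complement of $W$ is the zero set of a nonzero polynomial. By Riemann's extension theorem (a holomorphic function that is locally bounded off the zero set of a nonzero holomorphic function extends across it) $c$ extends to an entire function on $\mathbb C^n$, and the bound persists by continuity. By Liouville's theorem $c$ is a linear form, $c(\zeta)=-i\langle b,\zeta\rangle$ with $b\in\mathbb C^n$.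

\emph{Step 4: conclusion.} By Lemma~\ref{lem:line}(ii), $h_1(\xi)-h_2(\xi)=\operatorname{Re}(ic(\xi))=\langle\operatorname{Re}b,\xi\rangle$ for all $\xi\in\mathbb R^n\cap W$. A nonzero polynomial on $\mathbb C^n$ does not vanish on a nonempty open subset of $\mathbb R^n$, so $\mathbb R^n\cap W$ is dense in $\mathbb R^n$. Both sides are continuous, so the equality holds on $\mathbb R^n$, and $a=\operatorname{Re}b$ has the required property. \qed

\section{Zeros along a nondegenerate direction}\label{sec:simple}

Let $\Omega\subset\mathbb R^n$ be a bounded open convex set with $C^\infty$ boundary.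

\begin{definition}
A direction $\omega\in S^{n-1}$ is \emph{nondegenerate} for $\Omega$ if the second fundamental form of $\partial\Omega$ is positive definite at every boundary point whose outer normal is $\omega$ or $-\omega$.
\end{definition}

For a strictly convex domain every direction is nondegenerate.

\begin{proposition}\label{prop:simple}
If $\omega$ is nondegenerate for $\Omega$, then all but finitely many zeros of $\varphi(z)=\tilde\chi_\Omega(z\omega)$ are simple.
\end{proposition}

If $A(p)$ denotes the $(n-1)$-volume of the slice $\Omega\cap\{\langle x,\omega\rangle=p\}$, then $\varphi(z)=\int A(p)e^{-izp}\,dp$. So $\varphi$ is a one-dimensional Fourier transform, and its behavior at infinity is governed by the singularities of $A$. We shall see that under our hypotheses these are only the two end points of the interval on which $A>0$.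

\paragraph{The ball in $\mathbb R^3$.} For the unit ball, $A(p)=\pi(1-p^2)$ on $(-1,1)$ for every $\omega$, and
\[
\varphi(z)=\frac{4\pi(\sin z-z\cos z)}{z^3},\qquad z^2\varphi(z)=-2\pi\bigl(e^{iz}+e^{-iz}\bigr)+\mathcal E(z),\quad \mathcal E(z)=\frac{4\pi\sin z}{z}.
\]
If $|\operatorname{Im}z|$ is large, one of the two exponentials exceeds everything else, so the zeros lie in a strip. In a strip $\mathcal E$ and $\mathcal E'$ are $O(1/|z|)$. At a multiple zero both $z^2\varphi$ and its derivative vanish, so $e^{iz}+e^{-iz}$ and $e^{iz}-e^{-iz}$ are both $O(1/|z|)$. Then so is $e^{iz}$, which is impossible in the strip for large $|z|$. The general proof follows the same plan.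

\paragraph{Some condition is needed.} For the cube $(-1,1)^n$ and $\omega=(1,\dots,1)/\sqrt n$ we have $\varphi(z)=\bigl(2\sin(t)/t\bigr)^n$ with $t=z/\sqrt n$, and \emph{all} zeros have multiplicity $n$. The cube is not smooth, and its slice function is singular not only at the two end points but also at the interior values of $p$ for which the slicing hyperplane contains vertices. These singularities contribute terms of the same order as the end points. For a smooth domain $A$ is smooth in the interior, and at an end point with positive definite second fundamental form it is $t^{(n-1)/2}$ times a smooth function of the distance $t$ to the end point (Lemma~\ref{lem:slice}). It is from this form that we deduce simplicity.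

\subsection{The slice function}
A translation of $\Omega$ multiplies $\varphi$ by a function without zeros. So we may and do assume that $\langle x,\omega\rangle$ has infimum $0$ and supremum $w>0$ on $\Omega$; here $w$ is the width in direction $\omega$. Put $\nu=\frac{n-1}2>0$.

\begin{lemma}\label{lem:slice}
If $\omega$ is nondegenerate for $\Omega$, then $A\in C^\infty(0,w)$, and for small $t>0$
\[
A(w-t)=t^\nu\tilde b_+(t),\qquad A(t)=t^\nu\tilde b_-(t),
\]
where $\tilde b_\pm$ are $C^\infty$ up to $t=0$ and $\tilde b_\pm(0)>0$.
\end{lemma}

\begin{proof}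
\emph{Interior.} Fix $p_0\in(0,w)$ and $o\in\Omega$ with $\langle o,\omega\rangle=p_0$. For $p$ near $p_0$ the point $o_p=o+(p-p_0)\omega$ lies in $\Omega$. For a unit vector $\theta\perp\omega$ the ray $o_p+\rho\theta$, $\rho>0$, meets $\partial\Omega$ exactly once, at $\rho=\rho(p,\theta)$. If $\mathbf n$ is the outer normal at that point $x$, then $\langle\mathbf n,o_p-x\rangle<0$ because $o_p$ is interior, so $\langle\mathbf n,\theta\rangle>0$: the ray is transversal to $\partial\Omega$. By the implicit function theorem $\rho$ is smooth, and so is
\[
A(p)=\frac1{n-1}\int_{S^{n-2}}\rho(p,\theta)^{n-1}\,d\theta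
\]
(a sum over two points if $n=2$).

\emph{End points.} Let $x_+\in\partial\Omega$ be a point with $\langle x_+,\omega\rangle=w$; its outer normal is $\omega$. With a coordinate $y\in\omega^\perp\cong\mathbb R^{n-1}$ centered at $x_+$, the set $\Omega$ is given near $x_+$ by $\langle x,\omega\rangle<w-q(y)$, where $q$ is smooth, $q(0)=0$, $\nabla q(0)=0$ and $\operatorname{Hess}q(0)$ is positive definite by nondegeneracy. In particular $x_+$ is an isolated point of the convex set $\overline\Omega\cap\{\langle x,\omega\rangle=w\}$, hence its only point. By compactness, for small $t$ the slice at level $w-t$ lies near $x_+$, and $A(w-t)=|\{y:q(y)<t\}|$ with $y$ restricted to a small ball. By the Morse lemma $q=|u|^2$ in suitable local coordinates $u$. If $J(u)>0$ denotes the Jacobian of $y$ with respect to $u$, then, with $u=\sqrt t\,v$,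
\[
A(w-t)=\int_{|u|<\sqrt t}J(u)\,du=t^\nu B(\sqrt t),\qquad B(s)=\int_{|v|<1}J(sv)\,dv .
\]
The function $B$ is smooth near $s=0$, and it is even, as the substitution $v\mapsto-v$ shows. By Whitney's theorem, an even $C^\infty$ function of $s$ is a $C^\infty$ function of $s^2$, so $B(\sqrt t)=\tilde b_+(t)$ with $\tilde b_+$ smooth up to $t=0$. Also $\tilde b_+(0)=J(0)\,|\{|v|<1\}|>0$. The other end is the same with $-\omega$ in place of $\omega$.
\end{proof}

\subsection{Contribution of one end point}
The next lemma describes $\int_0^\infty t^\mu b(t)e^{i\lambda t}dt$. Its part (a) is a bound in the whole plane. Part (b) is an asymptotic formula, valid in the upper half-plane and also slightly below the real axis; that extra room is what lets us treat both end points simultaneously in a strip.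

\begin{lemma}\label{lem:osc}
Let $\mu>0$, $T>0$, let $b\in C^\infty([0,\infty))$ vanish for $t\ge T$, and put $g(\lambda)=\int_0^\infty t^\mu b(t)e^{i\lambda t}\,dt$.
\begin{itemize}
\item[(a)] $|g(\lambda)|\le C|\lambda|^{-\mu-1}\max(1,e^{-T\operatorname{Im}\lambda})$ for $|\lambda|\ge1$.
\item[(b)] For each $C_1\ge0$, with the principal branch of the power,
\[
g(\lambda)=\Gamma(\mu+1)\,b(0)\,(-i\lambda)^{-\mu-1}+O(|\lambda|^{-\mu-2}),
\]
uniformly for $\operatorname{Im}\lambda\ge-C_1$, $|\lambda|\ge2C_1+1$.
\end{itemize}
\end{lemma}

\begin{proof}
\emph{(a)} Let $\psi\in C^\infty(\mathbb R)$, $0\le\psi\le1$, $\psi(t)=1$ for $t\le1$, $\psi(t)=0$ for $t\ge2$. Split the integral by $1=\psi(|\lambda|t)+(1-\psi(|\lambda|t))$.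

In the first part $|\lambda|t\le2$, so it is at most $e^2\sup|b|\int_0^{2/|\lambda|}t^\mu dt\le C|\lambda|^{-\mu-1}$.

In the second part integrate by parts $M>\mu+1$ times. There are no boundary terms, since the amplitude vanishes for $t\le1/|\lambda|$ and for $t\ge T$. The $k$-th derivative of $t^\mu b$ is $O(t^{\mu-k})$ on $(0,T]$. For $k\ge1$ the $k$-th derivative of $\psi(|\lambda|t)$ is $O(|\lambda|^k)$ and lives where $|\lambda|\le2/t$, so it is $O(t^{-k})$. Hence $\bigl|\partial_t^M[t^\mu b(t)(1-\psi(|\lambda|t))]\bigr|\le Ct^{\mu-M}$, with support in $1/|\lambda|\le t\le T$. On $[0,T]$ we have $|e^{i\lambda t}|\le\max(1,e^{-T\operatorname{Im}\lambda})$. So the second part is at most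
\[
|\lambda|^{-M}\max(1,e^{-T\operatorname{Im}\lambda})\int_{1/|\lambda|}^\infty Ct^{\mu-M}dt\le C'|\lambda|^{-\mu-1}\max(1,e^{-T\operatorname{Im}\lambda}).
\]

\emph{(b) for $C_1=0$.} Let $\chi\in C^\infty([0,\infty))$, $\chi=1$ on $[0,1]$, $\chi=0$ for $t\ge2$, and write $b=b(0)\chi+tb_1$. Then $b_1$ is smooth on $[0,\infty)$ with compact support. By (a) with $\mu+1$ in place of $\mu$ and $\max(T,2)$ in place of $T$, the term $tb_1$ contributes $O(|\lambda|^{-\mu-2})$ for $\operatorname{Im}\lambda\ge0$. For $\operatorname{Im}\lambda>0$,
\[
\int_0^\infty t^\mu\chi(t)e^{i\lambda t}dt=\Gamma(\mu+1)(-i\lambda)^{-\mu-1}-\int_0^\infty t^\mu(1-\chi(t))e^{i\lambda t}dt .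
\]
Integrating the last integral by parts $M\ge\mu+2$ times, we see that it is $O(|\lambda|^{-M})$ uniformly in $\operatorname{Im}\lambda>0$: the function $\partial_t^M(t^\mu(1-\chi))$ vanishes for $t\le1$ and is $O(t^{\mu-M})$, hence integrable. The case $\operatorname{Im}\lambda=0$ follows by continuity.

\emph{(b) in general.} Put $\hat\lambda=\lambda+iC_1$ and $\hat b(t)=b(t)e^{C_1t}$. Then $g(\lambda)=\int_0^\infty t^\mu\hat b(t)e^{i\hat\lambda t}dt$, $\hat b(0)=b(0)$, $\operatorname{Im}\hat\lambda\ge0$, and $|\hat\lambda|\ge|\lambda|-C_1\ge\max(1,|\lambda|/2)$. So the case already proved gives the formula with $\hat\lambda$ in place of $\lambda$, and it remains to see that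
\[
(-i\hat\lambda)^{-\mu-1}-(-i\lambda)^{-\mu-1}=O(|\lambda|^{-\mu-2}).
\]
Consider the horizontal segment from $-i\lambda$ to $-i\hat\lambda=-i\lambda+C_1$. It could meet $(-\infty,0]$ only if $-i\lambda$ is real. But then $-i\lambda=\operatorname{Im}\lambda\ge-C_1$ and $|\operatorname{Im}\lambda|=|\lambda|>2C_1$ force $-i\lambda>0$, and the segment lies in $(0,\infty)$. On the segment $|u|\ge|\lambda|-C_1\ge|\lambda|/2$. Integrating $\frac{d}{du}u^{-\mu-1}=-(\mu+1)u^{-\mu-2}$ along it gives the claim.
\end{proof}

\subsection{Proof of Proposition~\ref{prop:simple}}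

\emph{Splitting.} Let $\delta=w/4$ and $T=w-\delta$. Choose $\theta\in C^\infty(\mathbb R)$ with $\theta(p)=0$ for $p\le\delta$ and $\theta(p)=1$ for $p\ge w-\delta$. By Lemma~\ref{lem:slice} the functions
\[
b_+(t)=t^{-\nu}(\theta A)(w-t),\qquad b_-(t)=t^{-\nu}\bigl((1-\theta)A\bigr)(t)\qquad(0<t<w)
\]
vanish for $t\ge T$ and extend to functions in $C^\infty([0,\infty))$ with $b_\pm(0)=\tilde b_\pm(0)>0$. Let $g_\pm(\lambda)=\int_0^\infty t^\nu b_\pm(t)e^{i\lambda t}dt$. Substituting $p=w-t$ and $p=t$ in the two parts of $\varphi(z)=\int_0^wA(p)e^{-izp}dp$ gives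
\begin{equation}\label{eq:split}
\varphi(z)=e^{-iwz}g_+(z)+g_-(-z).
\end{equation}

\emph{No zeros far from the real axis.} Let $y=\operatorname{Im}z\ge0$. By Lemma~\ref{lem:osc}(b) with $C_1=0$ there are $c,R_0>0$ with
\[
|e^{-iwz}g_+(z)|\ge c|z|^{-\nu-1}e^{wy}\qquad(|z|\ge R_0),
\]
and by Lemma~\ref{lem:osc}(a)
\[
|g_-(-z)|\le C|z|^{-\nu-1}e^{Ty}=C|z|^{-\nu-1}e^{wy}e^{-\delta y}\qquad(|z|\ge1).
\]
So $\varphi(z)\ne0$ if $|z|\ge\max(R_0,1)$ and $y\ge C_0$, where $Ce^{-\delta C_0}<c$. For $y\le0$ apply this to the domain $w\omega-\Omega$, for which $\omega$ is again nondegenerate. Its slice function is $p\mapsto A(w-p)$, and its transform along $\omega$ is $e^{-iwz}\varphi(-z)$. After enlarging $R_0$ and $C_0$ we have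
\begin{equation}\label{eq:strip}
\varphi(z)\ne0\qquad\text{whenever }|z|\ge R_0,\ |\operatorname{Im}z|\ge C_0 .
\end{equation}

\emph{Asymptotics in the strip.} Apply Lemma~\ref{lem:osc}(b) with $C_1=C_0+1$ to both $g_+(z)$ and $g_-(-z)$. For $\operatorname{Re}z>0$ and principal branches, $(-iz)^{-\nu-1}=e^{i\pi(\nu+1)/2}z^{-\nu-1}$ and $(iz)^{-\nu-1}=e^{-i\pi(\nu+1)/2}z^{-\nu-1}$, and $e^{-iwz}$ is bounded in the strip. So for $|\operatorname{Im}z|<C_0+1$, $\operatorname{Re}z>r_0$, with $r_0$ large,
\begin{equation}\label{eq:F}
F(z):=z^{\nu+1}\varphi(z)=c_-+c_+e^{-iwz}+\mathcal E(z),\qquad|\mathcal E(z)|\le\frac C{|z|},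
\end{equation}
where $c_\pm=\Gamma(\nu+1)b_\pm(0)e^{\pm i\pi(\nu+1)/2}\ne0$.

\emph{Simplicity.} The function $\mathcal E$ is holomorphic, so Cauchy's estimate on discs of radius $\frac12$ gives $|\mathcal E'(z)|\le C'/|z|$ for $|\operatorname{Im}z|\le C_0$, $\operatorname{Re}z>r_0+1$. At a zero of $\varphi$ of multiplicity at least $2$ in this region,
\[
0=F'(z)=-iwc_+e^{-iwz}+\mathcal E'(z),\qquad\text{so}\qquad w|c_+|e^{-wC_0}\le\frac{C'}{|z|},
\]
which is impossible for large $|z|$. Since $\varphi(-\bar z)=\overline{\varphi(z)}$, the same holds for $\operatorname{Re}z\to-\infty$. Together with \eqref{eq:strip} this shows that for some $R_1$ all zeros with $|z|>R_1$ are simple. There are only finitely many zeros with $|z|\le R_1$. \qed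

\begin{remark}[What the asymptotics say about the shape]\label{rem:plane}
This remark is not used in the proofs. Let $\Omega$ be strictly convex and enlarge $C_0$ so that the zeros of $c_-+c_+e^{-iwz}$ lie in $|\operatorname{Im}z|<C_0$. By \eqref{eq:F} the translates $F(z+2\pi k/w)$ converge to $c_-+c_+e^{-iwz}$ locally uniformly in the strip $|\operatorname{Im}z|<C_0+1$ as $k\to\infty$. By \eqref{eq:strip} and Hurwitz's theorem the large zeros of $\varphi$ with $\operatorname{Re}z>0$ are therefore asymptotic, one to one, to the zeros of $c_-+c_+e^{-iwz}$. The latter have spacing $2\pi/w$ and imaginary part $\frac1w\log|c_-/c_+|$. So $\mathcal N(\Omega)\cap\mathbb C\omega$ determines $w$ and $|c_-/c_+|=b_-(0)/b_+(0)$. Since $|\{y:\frac12\langle Hy,y\rangle<t\}|$ is a constant times $t^\nu(\det H)^{-1/2}$, this ratio is $\sqrt{K(x_+)/K(x_-)}$, where $K$ is the Gaussian curvature and $x_\pm$ are the boundary points with normals $\pm\omega$.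

For $n=2$ this gives another proof of Theorem~\ref{thm:A}. With $\omega=(\cos\theta,\sin\theta)$, support function $h(\theta)$ and radius of curvature $\rho=h+h''$, the null variety determines $w(\theta)=h(\theta)+h(\theta+\pi)$, hence $\rho(\theta)+\rho(\theta+\pi)=w+w''$. It also determines $\rho(\theta)/\rho(\theta+\pi)$. So it determines $\rho$, and thus $h$ up to a solution of $u+u''=0$, which is the support function of a point. The argument of Section~\ref{sec:lines} works in every dimension and does not use the widths or the curvature ratios.
\end{remark}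

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
For every $\omega\in S^{n-1}$ the functions $\tilde\chi_{\Omega_1}(z\omega)$ and $\tilde\chi_{\Omega_2}(z\omega)$ have the same zero set. By Proposition~\ref{prop:simple} all but finitely many of the zeros are simple for both. So the zeros agree with multiplicities up to finitely many points. Since $S^{n-1}$ is not thin, Proposition~\ref{prop:lines} with $U=S^{n-1}$ gives $h_{\Omega_1}=h_{\Omega_2}+\langle a',\cdot\rangle$ for some $a'\in\mathbb R^n$. A compact convex set is determined by its support function, so $\overline{\Omega_1}=\overline{\Omega_2}+a'$. A bounded open convex set is the interior of its closure, so $\Omega_1=\Omega_2+a'$. Take $a=-a'$.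
\end{proof}

Without curvature assumption the proof is the same, once one knows that most directions are nondegenerate.

\begin{proof}[Proof of Theorem~\ref{thm:B}]
The Gauss map $\partial\Omega_j\to S^{n-1}$ is smooth, and its differential is the shape operator, which is positive semidefinite by convexity. So $\omega$ is nondegenerate for $\Omega_j$ if and only if $\omega$ and $-\omega$ are regular values of the Gauss map. The set of critical values is compact, and by Sard's theorem it is null; hence it is also nowhere dense. Let $D$ be the set of directions that are nondegenerate for both domains. Its complement is closed, null and nowhere dense. Therefore, if $U$ is of second category, so is $U\cap D$, and if $U$ has positive outer measure, so does $U\cap D$. In both cases $U\cap D$ is not thin. If both domains are strictly convex, then $D=S^{n-1}$, and $U\cap D=U$ is not thin by hypothesis.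

For $\omega\in U\cap D$ the sets \eqref{eq:linezeros} differ by at most finitely many points, and by Proposition~\ref{prop:simple} all but finitely many of their points are simple zeros of the respective transform. So Proposition~\ref{prop:lines} applies with $U\cap D$ in place of $U$, and one concludes as in the proof of Theorem~\ref{thm:A}.

\emph{Failure on a proper subspace.} If $U$ is contained in a proper linear subspace, then $U\subset e^\perp$ for some $e$ with $|e|=1$. Let $\mathbb B$ be the unit ball, let $e'\perp e$ be a unit vector, and put $Lx=x+\langle x,e'\rangle e$ and $\Omega=L\mathbb B$. Then $\det L=1$, and $\langle Lx,\zeta\rangle=\langle x,\zeta\rangle$ whenever $\langle e,\zeta\rangle=0$. So for these $\zeta$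
\[
\tilde\chi_\Omega(\zeta)=\int_{\mathbb B}e^{-i\langle Lx,\zeta\rangle}\,dx=\tilde\chi_{\mathbb B}(\zeta).
\]
Thus the null varieties of the ball $\mathbb B$ and the ellipsoid $\Omega$, which are strictly convex domains, agree on $\mathbb C\omega$ for all $\omega\in U$. But $|Le'|=|e'+e|=\sqrt2$, so $L$ is not orthogonal and $\Omega\ne\mathbb B$. Since both sets are symmetric about the origin, $\Omega$ is not a translate of $\mathbb B$.
\end{proof}

\begin{thebibliography}{1}
\bibitem{nullvar} \emph{Asymptotic behaviour of the null variety for a convex}, \url{https://www.ms.u-tokyo.ac.jp/~toshi/texpdf/tk8-nullvar-1989.pdf}.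
\end{thebibliography}

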